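# Simple spectrum of the symmetric powers of weakly mixing bounded constructions

## 1. From a cyclic operator to its symmetric powers: a guess and two tests

A transformation that is built from one sequence of towers has a Koopman operator generated by a single vector: it has simple spectrum. The first guess is that symmetric tensor powers inherit this. After all, symmetrizing removes the obvious multiplicity caused by permuting the factors. We make the guess precise and test it at once.

A *transformation* is an invertible measure-preserving map $T$ of a standard probability space $(X,\mathcal B,\mu)$. Let $\widehat Tf=f\circ T$, restricted to the space $H=L_2^0(X,\mu)$ of functions of zero mean; we also write $\widehat T$ for the operator on all of $L_2(X)$ when we say so. Let $\widehat T^{\odot n}$ be the restriction of $\widehat T^{\otimes n}$ to the symmetric tensor power $H^{\odot n}\subset H^{\otimes n}$. A unitary operator *has simple spectrum* if it has a cyclic vector. We use the following textbook facts on separable Hilbert spaces.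

- (S1) A unitary operator with simple spectrum is unitarily equivalent to multiplication by $z$ on $L_2(\mathbb T,\sigma)$ for a finite Borel measure $\sigma$ on $\mathbb T=\{|z|=1\}$. Its restriction to any reducing subspace again has simple spectrum.
- (S2) If a unitary operator does not have simple spectrum, some reducing subspace carries multiplication by $z$ on $L_2(\lambda;\mathbb C^2)$, with $\lambda$ a probability measure.
- (S3) The von Neumann algebra generated by a unitary $U$ is the strong (also the weak) operator closure of the polynomials in $U,U^{-1}$. If $U$ has simple spectrum, this algebra equals its own commutant.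
- (S4) A countable direct sum of unitaries with simple spectrum and pairwise mutually singular spectral types has simple spectrum. If the maximal spectral types of two unitaries $U_1,U_2$ are not mutually singular, there is a bounded $J\neq0$ with $JU_1=U_2J$.

If $\widehat T$ on $H$ is multiplication by $z$ on $L_2(\sigma)$, then $H^{\otimes n}=L_2(\mathbb T^n,\sigma^n)$, the operator $\widehat T^{\otimes n}$ is multiplication by $z_1\cdots z_n$, and $H^{\odot n}=L_2^{sym}(\sigma^n)$ consists of the symmetric functions. So we ask whether the single function $z_1\cdots z_n$ determines, off a $\sigma^n$-null set, the unordered tuple $\{z_1,\dots,z_n\}$.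

*Test with Lebesgue measure.* Let $\sigma$ be Lebesgue measure and $n=2$. Multiplication by $z_1+z_2$ commutes with multiplication by $z_1z_2$ on $L_2^{sym}(\sigma^2)$. If the latter had simple spectrum, then (S3) would give $z_1+z_2=\varphi(z_1z_2)$ a.e. The map $(z_1,z_2)\mapsto(-z_1,-z_2)$ preserves $\sigma^2$ and $z_1z_2$, so $-z_1-z_2=z_1+z_2$ a.e., which is false. So the guess fails for abstract operators, even with continuous spectrum. If it is to hold, the construction of $T$ must enter.

**Definition (rank one and bounded constructions).** Start from a tower consisting of one interval $E_1$, of height $h_1=1$. At step $j$ we are given an integer $r_j\ge2$ and nonnegative integers $s_j(1),\dots,s_j(r_j)$. Cut the tower of height $h_j$ into $r_j$ columns of equal width, put $s_j(i)$ new spacer intervals on top of column $i$, and stack each column with its spacers on top of the previous one. The new tower has height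
$$h_{j+1}=r_jh_j+\sum_{i=1}^{r_j}s_j(i).$$
$T$ maps each level of a tower linearly onto the level directly above. The limit is a rank one transformation of the union of all intervals used. The construction is *bounded* if $\sup_jr_j<\infty$ and $\sup_{j,i}s_j(i)<\infty$.

Put $S=\max(1,\sup_{j,i}s_j(i))$. Since $h_j\ge2^{j-1}$ and tower $j+1$ has measure $h_{j+1}/(r_jh_j)\le1+S/h_j$ times that of tower $j$, the total measure is finite; we normalize it to $1$. The towers increase to $X$ and the widths of their levels tend to $0$, so the indicators of levels span a dense subspace of $L_2(X)$.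

When $d_j=(r_j;s_j(1),\dots,s_j(r_j))$ does not depend on $j$, we name the construction after its spacers. Three will accompany us: $(0,1,0)$ with $r=3$, $h_{j+1}=3h_j+1$; $(0,1)$ with $r=2$, $h_{j+1}=2h_j+1$; and $(0,2,0)$ with $r=3$, $h_{j+1}=3h_j+2$.

*Test with no spacers.* Let $r_j=2$ and all $s_j(i)=0$, so $h_j=2^{j-1}$. Then $T$ permutes the $q=h_j$ levels of tower $j$ cyclically, and the functions equal to $e^{2\pi imi/q}$ on level $i$, $0\le m<q$, are eigenfunctions spanning the indicators of these levels. Hence $L_2(X)$ has a basis of eigenfunctions $f_a$, one for each $a$ with $a^{2^j}=1$ for some $j$, and $\widehat T$ has simple spectrum. But the vectors $f_a\otimes f_{a^{-1}}+f_{a^{-1}}\otimes f_a$, $a\ne1$, one for each pair $\{a,a^{-1}\}$, are infinitely many nonzero orthogonal eigenvectors of $\widehat T^{\odot2}$ with eigenvalue $1$. So the guess is false for bounded constructions in general.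

What went wrong is the presence of eigenfunctions. Recall that $T$ is *weakly mixing* if $\widehat T$ has no eigenvector in $H$, and *totally ergodic* if all powers $T^m$, $m\ge1$, are ergodic. Say that $T$ has the *spectrum minimality property* (MS) if $\widehat T^{\odot n}$ has simple spectrum for all $n\ge1$. The amended guess is that weakly mixing bounded constructions have (MS). To prove or disprove this is a problem posed in "Measure-Preserving Rank One Transformations" (http://new.math.msu.su/tffa/persons/ryzhikov/rank-1.pdf). The amended guess is right.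

**Theorem 1.** If $T$ is a weakly mixing bounded construction, then $\widehat T^{\odot n}$ has simple spectrum for every $n\ge1$.

**Theorem 2.** For a bounded construction $T$ the following are equivalent: (a) $T$ is totally ergodic; (b) $T$ is weakly mixing; (c) $\widehat T^{\odot2}$ has simple spectrum; (d) (MS); (e) $\bigoplus_{n\ge0}\widehat T^{\odot n}$ has simple spectrum. Under these conditions $\widehat T^{\otimes n}$ on $H^{\otimes n}$ has homogeneous spectrum of multiplicity $n!$, and the set of spectral multiplicities of $T^{\times n}$ on $L_2^0(X^n)$ is $\{n!/(n-k)!:1\le k\le n\}$.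

## 2. Return times as functions on an odometer

The structure of $T$ at scale $h_j$ is recorded by how long a point needs to return to the base. Let $B_j$ be the base of the tower of height $h_j$, let $S_j$ be the induced map on $B_j$, and write the return time of $y\in B_j$ as $h_j+\xi_j(y)$. Thus $\xi_j(y)\ge0$ counts the spacers met between two passages through tower $j$.

For $y\in B_j$ let $x_0(y)\in\{1,\dots,r_j\}$ be its column number and $y_1\in B_{j+1}$ the point of the base of tower $j+1$ lying below $y$. Let $x_1(y)$ be the column number of $y_1$ in tower $j+1$, and so on. Each column of $B_j$ is mapped isomorphically onto $B_{j+1}$ by $y\mapsto y_1$, so under normalized measure on $B_j$ the $x_i$ are independent and uniform on $\{1,\dots,r_{j+i}\}$. If $x_0=i<r_j$, the orbit climbs column $i$ and its spacers and enters column $i+1$: $\xi_j(y)=s_j(i)$, and $S_jy$ has column number $i+1$ and the same $y_1$. If $x_0=r_j$, it climbs the last column and its $s_j(r_j)$ spacers, leaves tower $j+1$ (which contains tower $j$) through the top, and spends $\xi_{j+1}(y_1)$ steps outside before entering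 $B_{j+1}\subset B_j$. So $\xi_j(y)=s_j(r_j)+\xi_{j+1}(y_1)$ and $S_jy=S_{j+1}y_1$.

This suggests the following model. Let $\mathcal D$ be the finite set of values of $d_j$. For $d=(d_0,d_1,\dots)\in\mathcal D^{\mathbb N}$, $d_i=(r_i;s_i(\cdot))$, let $\Omega_d=\prod_i\{1,\dots,r_i\}$ with the uniform product measure, let $\mathsf S$ be the odometer (add one to $x_0$, with carry), which preserves this measure, and put
$$\xi(x)=\sum_{i<G}s_i(r_i)+s_G(x_G),\qquad G=\min\{i:x_i\ne r_i\}<\infty\ \text{a.s.}$$
Let $\xi^{(k)}=\sum_{i<k}\xi\circ\mathsf S^i$ and $P_k(d;z)=\mathbf E\,z^{\xi^{(k)}}$. By the previous paragraph, the law of $\xi_j^{(k)}:=\sum_{i<k}\xi_j\circ S_j^i$ on $B_j$ is that of $\xi^{(k)}$ on $\Omega_{(d_j,d_{j+1},\dots)}$.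

*Examples.* For $(0,1,0)$: $\xi=0$ if $x_0=1$, $\xi=1$ if $x_0=2$, and a fresh copy of $\xi$ if $x_0=3$. So $P_1=\frac13(1+z+P_1)$, that is $P_1=\frac{1+z}2$. Likewise $P_1=\frac{1+z^2}2$ for $(0,2,0)$. For $(0,1)$: $\xi=0$ if $x_0=1$, and $1$ plus a fresh copy if $x_0=2$, so $P_1=\frac12+\frac z2P_1$, that is $P_1=\frac1{2-z}$. The $P_k$ need not be polynomials. For $(0,1,0)$ and $k=2$: starting from $x_0=1$ the sum is $0+1$; from $x_0=2$ it is $1+\xi(y_1)$; from $x_0=3$ it is $\xi(y_1)+0$. Hence $P_2=\frac13(z+(1+z)P_1)=\frac{1+4z+z^2}6$.

Write $D_R=\{|z|<R\}$.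

**Lemma 3.** (i) $\mathbf E\xi\le2S$ and $\mathbf E\xi^2\le6S^2$. (ii) $P_1(d;\cdot)$ is holomorphic on $D_{2^{1/S}}$ and $P_k(d;\cdot)$ on $D_{2^{1/(kS)}}$; moreover $P_k(d;1)=1$ and $|P_k|\le1$ on $\mathbb T$. (iii) In the uniform norm on $\mathbb T$, $P_k(d;\cdot)$ depends continuously on $d\in\mathcal D^{\mathbb N}$.

*Proof.* (i) We have $\xi\le S(G+1)$ and $\mathbf P(G\ge m)=\prod_{i<m}r_i^{-1}\le2^{-m}$. So $\mathbf E(G+1)\le\sum_{m\ge0}2^{-m}=2$ and $\mathbf E(G+1)^2=\sum_{m\ge0}(2m+1)\mathbf P(G\ge m)\le\sum_{m\ge0}(2m+1)2^{-m}=6$.

(ii) $\mathbf P(\xi\ge t)\le\mathbf P(G\ge t/S-1)\le2^{1-t/S}$, so the power series $P_1$ has radius of convergence at least $2^{1/S}$. For $|z|\ge1$, Hölder's inequality and invariance of the measure under $\mathsf S$ give $\mathbf E|z|^{\xi^{(k)}}\le\prod_{i<k}(\mathbf E|z|^{k\xi\circ\mathsf S^i})^{1/k}=\mathbf E|z|^{k\xi}$, which is finite if $|z|^k<2^{1/S}$. The rest is clear.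

(iii) Let $d,d'$ agree in coordinates $0,\dots,M-1$, and couple $\Omega_d,\Omega_{d'}$ so that the first $M$ coordinates coincide. The first $M$ coordinates of $\mathsf S^ix$ are determined by those of $x$, and if they are not $(r_0,\dots,r_{M-1})$, they determine $\xi(\mathsf S^ix)$. So $\xi^{(k)}$ is the same for $d$ and $d'$ outside an event of probability at most $k2^{-M}$, whence $|P_k(d;z)-P_k(d';z)|\le2k2^{-M}$ on $\mathbb T$. $\square$

## 3. Weak limits of powers and the model $L_2(\mathbb T,\sigma)$

The functions $P_k$ matter because powers of $\widehat T$ converge to them.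

**Lemma 4.** For each $k\ge1$, $\widehat T^{-kh_j}-P_k((d_j,d_{j+1},\dots);\widehat T)\to0$ in the weak operator topology of $L_2(X)$.

*Proof.* The operators are contractions, so it suffices to test on $f=1_A$, $g=1_C$ with $A,C$ unions of levels of a fixed tower; such functions span a dense set. For large $j$, $A$ and $C$ are unions of levels of tower $j$. Let $a,c:\{0,\dots,h_j-1\}\to\{0,1\}$ be the indicators of the indices of these levels, and let $p$ be the law of $\xi_j^{(k)}$.

If $y\in B_j$ and $s=\xi^{(k)}_j(y)$, then $kh_j+s$ is the sum of $k$ consecutive return times, so $T^{kh_j+s}y=S_j^ky$ and $T^{kh_j+i}y=T^{i-s}S_j^ky$. For $s\le i<h_j$ this point lies in level $i-s$, hence $f(T^{kh_j+i}y)=a(i-s)$. In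
$$\langle\widehat T^{kh_j}f,g\rangle=\sum_ic(i)\int_{B_j}f(T^{kh_j+i}y)\,d\mu(y),$$
for each $y$ at most $\xi_j^{(k)}(y)$ indices violate $i\ge s$. So the quantity equals
$$M_j:=\sum_sp(s)\sum_{s\le i<h_j}c(i)a(i-s)\,\mu(B_j)$$
up to an error at most $\mathbf E\xi^{(k)}_j\,\mu(B_j)$. Now fix $s\ge 0$. In $\langle\widehat T^{-s}f,g\rangle=\sum_ic(i)\int_{B_j}f(T^{i-s}y)\,d\mu$ the terms with $i\ge s$ are $c(i)a(i-s)\mu(B_j)$, and those with $i<s$ contribute at most $s\mu(B_j)$. Averaging over $p$, $\sum_sp(s)\langle\widehat T^{-s}f,g\rangle$ equals $M_j$ up to the same error. The error is at most $2kS/h_j\to0$. So $\widehat T^{kh_j}-\sum_sp(s)\widehat T^{-s}\to0$ weakly, and we take adjoints. $\square$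

**Lemma 5.** For a bounded construction, $\widehat T$ has simple spectrum on $L_2(X)$. In particular $T$ is ergodic.

*Proof.* $B_j$ is a union of levels of tower $j+1$, so $1_{B_j}$ is a sum of translates of $1_{B_{j+1}}$ and the cyclic spaces $Z_j$ of $1_{B_j}$ increase. Their union contains all indicators of levels, so it is dense. If the spectrum is not simple, take the reducing subspace $L_2(\lambda;\mathbb C^2)$ from (S2). Approximate the constants $e_1=(1,0)$, $e_2=(0,1)$ within $\epsilon<\frac12$ by vectors of a single $Z_j$ and project to the subspace. The projections lie in the cyclic space of one $\varphi\in L_2(\lambda;\mathbb C^2)$, so their values at $z$ lie in $\mathbb C\varphi(z)$ for a.e. $z$. But $\mathrm{dist}^2(e_1,\mathbb C\varphi(z))+\mathrm{dist}^2(e_2,\mathbb C\varphi(z))\ge1$: for a unit vector $u$ spanning the line, the sum is $(1-|u_1|^2)+(1-|u_2|^2)=1$, and if $\varphi(z)=0$ it is $2$. Integrating, $1\le2\epsilon^2<\frac12$, a contradiction. Finally, simple spectrum makes the eigenvalue $1$ simple, so only constants are invariant. $\square$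

By (S1) we may and do write $H=L_2(\mathbb T,\sigma)$, with $\widehat T$ multiplication by $z$ and $\sigma$ a probability measure. Every function in $L^1(\sigma)$ is a product $f\bar g$ with $f,g\in L_2(\sigma)$, so weak operator convergence of bounded functions of $\widehat T$ on $H$ is weak* convergence ($\sigma(L^\infty,L^1)$) in $L^\infty(\sigma)$. If $T$ is weakly mixing, $\sigma$ is continuous, that is, it has no atoms.

*The three constructions are weakly mixing.* If $\widehat Tf=\lambda f$, $f\neq0$, then Lemma 4 with $k=1$ gives $\lambda^{-h_j}\to P_1(\lambda)$, so $|P_1(\lambda)|=1$. For $(0,1,0)$ this reads $|1+\lambda|=2$, for $(0,1)$ it reads $|2-\lambda|=1$; both force $\lambda=1$. For $(0,2,0)$ it reads $|1+\lambda^2|=2$, so $\lambda=\pm1$. But $h_{j+1}=3h_j+2$ with $h_1=1$, so all $h_j$ are odd, and $\lambda=-1$ would give $-1\to P_1(-1)=1$. So again $\lambda=1$, and by ergodicity $f$ is constant.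

## 4. Pairs, triples and a rotation that the limits cannot see

*Pairs for $(0,1,0)$.* Let $\mathcal M$ be the von Neumann algebra generated by multiplication by $z_1z_2$ on $L_2^{sym}(\sigma^2)$. Since $z^{-h_j}\to\frac{1+z}2$ weak* in $L^\infty(\sigma)$, testing on products of functions of one variable shows $(z_1z_2)^{-h_j}\to\frac{(1+z_1)(1+z_2)}4$ weak* in $L^\infty(\sigma^2)$. So $\mathcal M$ contains multiplication by $1+z_1+z_2+z_1z_2$, hence by $z_1+z_2$. Sum and product determine an unordered pair, so by Stone–Weierstrass on $\mathbb T^2$ modulo the swap, polynomials in these two functions and their conjugates are dense in the continuous symmetric functions. Hence $1$ is a cyclic vector, and $\widehat T^{\odot2}$ has simple spectrum.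

*Triples for $(0,1,0)$.* The sensible next step is the same: collect limits $P$ and solve for $\{z_1,\dots,z_n\}$ from the numbers $\prod_iP(z_i)$. Take $n=3$ with $P=z$ and $P=\frac{1+z}2$. With $z_i=e^{i\theta_i}$, $|\theta_i|<\pi$, we have $\frac{1+z_i}2=e^{i\theta_i/2}\cos(\theta_i/2)$. So the two complex numbers contain, up to finite ambiguity, just two real ones: $\theta_1+\theta_2+\theta_3$ and $\prod_i\cos(\theta_i/2)$. Their gradients are proportional to $(1,1,1)$ and $(\tan(\theta_i/2))_i$. Where the $\theta_i$ are not all equal these are independent and the common level set is a curve, so the two limits do not separate unordered triples there. Perhaps $\sigma^3$ avoids such coincidences, but we know nothing about $\sigma$ that would tell us so. Further limits such as $P_2=\frac{1+4z+z^2}6$ restore the count for $n=3$, but then a global elimination has to be carried out, and redone for each $n$; and for a general bounded construction there are no formulas.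

The count shows what is needed. Since $\log\prod_iP(z_i)=\sum_i\log P(z_i)$, if the functions $\log P$ spanned a space of finite dimension $D$, the limits would carry at most $2D$ real parameters near a given point. We need the logarithms of the limits to span an infinite-dimensional space.

*A rotation for $(0,2,0)$.* Even all limits together can be insufficient. For $(0,2,0)$ every $\xi^{(k)}$ is even, so every $P_k$ is a function of $z^2$. Then $z_1z_2$ and all $P_k(z_1)P_k(z_2)$ take the same values at $(z_1,z_2)$ and $(-z_1,-z_2)$. Here $\sigma$ helps. In $L^\infty(\sigma)$ we have $z^{-h_j}\to\frac{1+z^2}2$. Let $\sigma_{-1}$ be the image of $\sigma$ under $z\mapsto-z$. As $h_j$ is odd, substituting $-z$ gives $z^{-h_j}\to-\frac{1+z^2}2$ in $L^\infty(\sigma_{-1})$. If $0\ne\lambda$ were absolutely continuous with respect to both measures, then $1+z^2=0$ $\lambda$-a.e., impossible for a measure without atoms. So $\sigma\perp\sigma_{-1}$, and there is a set of full measure on which the coincidence never occurs.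

These observations give the plan. The limits will be shown to have logarithms spanning an infinite-dimensional space (Section 6), so we may choose finitely many whose logarithmic derivatives span dimension at least $2n$. With $n$ dimensions one gets local injectivity. The other $n$ are spent on coincidences at a distance: if $\prod_iP(z_i)=\prod_jP(w_j(z))$ along an analytic family $w(z)$, then $\sum_i\log P(z_i)=\sum_j\log P(w_j(z))$, and the left side has vanishing mixed second derivatives. Control of first *and* second derivatives, $2n$ numbers, then forces each $w_j$ to depend on one variable only, and in the end to be a rotation of it by a root of unity (Section 8). Rotations are handled as for $(0,2,0)$ (Section 7).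

From here through Section 9, $T$ is a weakly mixing bounded construction, so $\sigma$ is continuous. Lemma 6 alone is stated more generally.

## 5. Nondegenerate limits and the block identity

Limits such as $P_1=z^a$ carry no information beyond $z$, so we first find scales at which $\xi$ is not constant. Consider the condition

(N$_j$): $s_j(1),\dots,s_j(r_j-1)$ are not all equal, or $s_j(r_j)+s_{j+1}(1)\ne s_j(1)$.

For example, the construction $r=2$, spacers $(1,0)$, violates (N$_j$) for every $j$. There $h_j=2^j-1$ and $\xi\equiv1$, so the return time to $B_j$ is the constant $2^j$.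

**Lemma 6.** Let $T$ be a bounded construction such that no root of unity other than $1$ is an eigenvalue of $\widehat T$. Then (N$_j$) holds for infinitely many $j$.

*Proof.* Otherwise, for all large $j$, $s_j(i)=a_j$ for $i<r_j$ and $s_j(r_j)=a_j-a_{j+1}\ge0$. The nonnegative integers $a_j$ are eventually nonincreasing, hence eventually equal to some $a$, and then $s_j(r_j)=0$. So $\xi_j\equiv a$ for some $j$ with $h_j\ge2$, and $B_j$ has constant return time $q=h_j+a\ge2$. By ergodicity $X=\bigsqcup_{m<q}T^mB_j$ mod $0$. The function equal to $e^{2\pi im/q}$ on $T^mB_j$ is an eigenfunction with eigenvalue $e^{2\pi i/q}\ne1$, a contradiction. $\square$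

Since $\mathcal D$ is finite, a diagonal argument gives $j_\nu\to\infty$ with (N$_{j_\nu}$) such that for every $m\in\mathbb Z$, $d_{j_\nu+m}$ is eventually (in $\nu$) equal to some $d_m^*=(r_m^*;s_m^*(\cdot))$. Call $m$ a *level*, and put
$$P^{(m)}_k(z)=P_k((d^*_m,d^*_{m+1},\dots);z),\qquad\xi^{(m),*}=\xi\ \text{on}\ \Omega_{(d_m^*,d_{m+1}^*,\dots)}.$$
By Lemma 4 and Lemma 3(iii), $z^{-kh_{j_\nu+m}}\to P_k^{(m)}$ weak* in $L^\infty(\sigma)$. The values $s_0^*(i)$, $i<r_0^*$, and $s_0^*(r_0^*)+s_1^*(1)$ are taken by $\xi^{(0),*}$ with positive probability (the last one when $x_0=r_0^*$, $x_1=1$). By (N) they are not all equal, so $\xi^{(0),*}$ is nonconstant. Let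
$$\mathcal F=\{z\}\cup\{P_k^{(-l)}:k\ge1,\ l\ge0\}.$$
Every $P\in\mathcal F$ is holomorphic near the closed unit disc, $P(1)=1$, and $P$ is the weak* limit in $L^\infty(\sigma)$ of a sequence $z^{n_\nu}$, $n_\nu\in\mathbb Z$ (a constant sequence for $P=z$).

The levels going to $-\infty$ are smaller and smaller scales relative to level $0$. The next lemma says how they are related.

**Lemma 7.** Let $l\ge1$, $R_l=r_{-l}^*\cdots r_{-1}^*$, $\varepsilon_l=1/R_l$, $b_l=\sum_{i=1}^ls_{-i}^*(r_{-i}^*)$. There are integers $u_i\ge0$, $1\le i<R_l$ (depending on $l$), such that with $U_l=\varepsilon_l\sum_{i<R_l}z^{u_i}$ and $c_l=\sum_{i<R_l}u_i+b_l$, for all $k\ge1$,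
$$P_1^{(-l)}=U_l+\varepsilon_lz^{b_l}P_1^{(0)},\quad P_{kR_l}^{(-l)}=z^{kc_l}P_k^{(0)},\quad P_{kR_l+1}^{(-l)}=z^{kc_l}\big(U_lP_k^{(0)}+\varepsilon_lz^{b_l}P_{k+1}^{(0)}\big).\tag{1}$$

*Proof.* On level $-l$ the first $l$ coordinates amount to a position $i\in\{1,\dots,R_l\}$, numbered in the order of the odometer, uniform and independent of the remaining coordinates $x'$, which form a point of level $0$. Then $\mathsf S(i,x')=(i+1,x')$ for $i<R_l$ and $\mathsf S(R_l,x')=(1,\mathsf Sx')$. For $i<R_l$ the first $l$ coordinates are not all maximal, so $\xi^{(-l),*}(i,x')=u_i$ is a constant, while $\xi^{(-l),*}(R_l,x')=b_l+\xi^{(0),*}(x')$. The first formula follows by averaging over $i$.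

Let $\eta_m=\xi^{(0),*}(\mathsf S^{m-1}x')$. Among $kR_l$ consecutive positions starting from $(i,x')$ every residue mod $R_l$ occurs exactly $k$ times. In particular there are $k$ block ends (positions $R_l$), carrying in turn the values $b_l+\eta_1,\dots,b_l+\eta_k$. So the sum is $kc_l+\eta_1+\dots+\eta_k$ whatever $i$ is, which is the second formula. Among $kR_l+1$ consecutive positions the starting residue $i$ occurs $k+1$ times. If $i<R_l$ the sum is $kc_l+u_i+\eta_1+\dots+\eta_k$; if $i=R_l$ there are $k+1$ block ends and the sum is $kc_l+b_l+\eta_1+\dots+\eta_{k+1}$. Averaging over $i$ gives the third formula. $\square$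

*Check on $(0,1,0)$*, $l=1$: $R_1=3$, $b_1=0$, $u=(0,1)$, $c_1=1$. The first formula reads $\frac{1+z}3+\frac13\cdot\frac{1+z}2=\frac{1+z}2$, as it should, and $P_3=zP_1$.

Put $Q_l=P_1^{(-l)}$. Dividing in (1), we get near $z=1$
$$Y_l:=\frac{P^{(-l)}_{kR_l+1}}{P^{(-l)}_{kR_l}}=Q_l+\varepsilon_lz^{b_l}g,\qquad g:=\frac{P_{k+1}^{(0)}}{P_k^{(0)}}-P_1^{(0)}.\tag{2}$$
The function $g$ depends on $k$ but not on $l$. So $Y_l$ is a small perturbation of $Q_l$, in a fixed direction up to the factor $z^{b_l}$, and the logarithms of both are differences of logarithms from $\mathcal F$.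

**Lemma 8.** There is $k\ge1$ with $g\not\equiv0$.

*Proof.* Otherwise $P_k^{(0)}=(P_1^{(0)})^k$ near $1$ for all $k$. Comparing the logarithms to second order at $1$ along $z=e^{i\theta}$ gives $\mathrm{Var}(\xi^{(k)})=k\,\mathrm{Var}(\xi)$ on level $0$. Now take $k=r_0^*\cdots r_{m-1}^*$. The proof of the second formula of (1), applied between levels $0$ and $m$ (with one block), shows that $\xi^{(k)}$ on level $0$ is a constant plus a copy of $\xi^{(m),*}$, so its variance is at most $6S^2$ by Lemma 3. As $m\to\infty$ this contradicts $\mathrm{Var}(\xi^{(0),*})>0$. $\square$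

Everything in this section after the choice of $(j_\nu)$ applies with any level $-l_0$ in the role of level $0$. Nonconstancy is preserved: $\xi^{(-l_0),*}$ equals $b_{l_0}+\xi^{(0),*}(x')$ on an event of positive probability independent of $x'$.

## 6. Exponentials in finite-dimensional spaces and the span of the logarithms

We want to show that logarithms of $\mathcal F$ cannot all lie in a finite-dimensional space $W$, by producing infinitely many functions of the form $e^w$, $w\in W$, inside another finite-dimensional space $E$. The next lemma forbids this. Example: $W=\mathbb C\log z$ on the disc $|z-1|<1$, and $E$ the polynomials of degree $\le S$. If $p=e^{c\log z}\in E$ then $zp'=cp$, so $p$ is a monomial and $c\in\{0,\dots,S\}$: finitely many, as claimed. Vanishing at $1$ is needed in the lemma: if $W=\mathbb C\cdot1=E$, all $w\in W$ have $e^w\in E$.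

We recall that holomorphic functions on a connected domain are linearly independent if and only if their Wronskian is not identically zero.

**Lemma 9.** Let $\Omega\ni1$ be an open disc, $W$ a finite-dimensional complex space of holomorphic functions on $\Omega$ vanishing at $1$, and $E$ a finite-dimensional space of holomorphic functions on $\Omega$. Then $\{w\in W:e^w\in E\}$ is finite.

*Proof.* We may assume $d=\dim W\ge1$ and $D=\dim E\ge1$. Let $v_1,\dots,v_d$ be a basis of $W$ and $w_c=\sum_jc_jv_j$ for $c\in\mathbb C^d$.

**Step 1: turn $e^{w_c}\in E$ into polynomial equations in $c$.** Let $\Omega'$ be $\Omega$ minus the zeros of the Wronskian of a basis of $E$. Every $y\in E$ has vanishing Wronskian with that basis; dividing, it satisfies on $\Omega'$ an equation $y^{(D)}+\sum_{i<D}a_iy^{(i)}=0$ with $a_i$ holomorphic on $\Omega'$ and independent of $y$. If $y=e^w$, then $y^{(i)}=e^wB_i$ with $B_0=1$, $B_{i+1}=w'B_i+B_i'$. By induction $B_i$ is a polynomial in $w',\dots,w^{(i)}$ equal to $(w')^i$ plus terms of lower total degree. Each derivative of $w_c$ is linear in $c$. So $e^{w_c}\in E$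 implies $\mathcal R_z(c)=0$ for all $z\in\Omega'$, where $\mathcal R_z$ is a polynomial in $c$ of degree at most $D$ whose homogeneous part of degree $D$ is $L_z(c)=(w_c'(z))^D$.

**Step 2: show that the equations have no common zero at infinity.** If $L_z(c)=0$ for all $z\in\Omega'$, then $w_c'\equiv0$, so $w_c$ is constant, and $w_c=0$ since $w_c(1)=0$; hence $c=0$. By the Nullstellensatz the ideal generated by the $L_z$ contains all monomials of degree $\ge N_0$ for some $N_0\ge D$.

**Step 3: deduce that there are finitely many common zeros.** Let $J$ be the ideal generated by the $\mathcal R_z$. If $m$ is a monomial of degree $N\ge N_0$, write $m=\sum q_zL_z$, a finite sum with $q_z$ homogeneous of degree $N-D$. Then $m-\sum q_z\mathcal R_z$ has degree less than $N$. By induction every polynomial is congruent mod $J$ to one of degree less than $N_0$, so $\mathbb C[c]/J$ is finite-dimensional. Hence for each $j$ the powers of $c_j$ are linearly dependent mod $J$, that is, $J$ contains a nonzero polynomial in $c_j$ alone. So each coordinate of a common zero takes finitely many values. $\square$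

**Proposition 10.** The complex span $\widetilde V$ of the germs at $z=1$ of $\log P$, $P\in\mathcal F$ (with $\log1=0$), is infinite-dimensional.

*Proof.* Suppose $\dim\widetilde V<\infty$.

**Step 1: show that $(b_l)$ is bounded.** The reason is that $\log Y_l-\log Q_l$ lies in $\widetilde V$ and oscillates like $z^{b_l}$, while a finite-dimensional space has bounded frequencies. Fix $k$ with $g\not\equiv0$ (Lemma 8). Take a closed disc $\Delta\subset D_{2^{1/S}}$ centered at $1$ such that $g$ and the elements of $\widetilde V$ are holomorphic near $\Delta$; this is possible since $\widetilde V$ has a finite basis. All $Q_l$ are holomorphic on $D_{2^{1/S}}$. Let $I=\mathbb T\cap\Delta$, let the prime denote $d/d\theta$ with $z=e^{i\theta}$, and let $\|\cdot\|_I$ be the sup norm on $I$. By Lemma 3, $|Q_l'|\le\mathbf E\xi^{(-l),*}\le2S$ on $\mathbb T$. As $Q_l(1)=1$, after shrinking $\Delta$ we have $\frac12\le|Q_l|\le1$ on $I$ for all $l$.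

Let $\zeta_l=\varepsilon_lz^{b_l}g/Q_l$ on $I$. Then $\|\zeta_l\|_I\le C\varepsilon_l$ with $C=2\|g\|_I$, and $\|(g/Q_l)'\|_I\le C_1:=2\|g'\|_I+8S\|g\|_I$. For large $l$, $|\zeta_l|\le\frac12$ on $I$. Put $v_l=\log(1+\zeta_l)$, principal branch. Since $1+\zeta_l=Y_l/Q_l$ and $\zeta_l(1)=0$ (as $g(1)=0$), near $1$ this agrees with
$$\log Y_l-\log Q_l=\log P^{(-l)}_{kR_l+1}-\log P^{(-l)}_{kR_l}-\log P^{(-l)}_1\in\widetilde V.$$
Both $v_l$ and this element of $\widetilde V$ are analytic on $I$, so they agree on $I$. Restriction to $I$ is injective on the finite-dimensional $\widetilde V$, so there is $K$ with $\|v'\|_I\le K\|v\|_I$ for all $v\in\widetilde V$. On one side, $|\log(1+\zeta)|\le2|\zeta|$ for $|\zeta|\le\frac12$ gives $\|v_l\|_I\le2C\varepsilon_l$. On the other side,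
$$\zeta_l'=\varepsilon_lz^{b_l}\big(ib_lg/Q_l+(g/Q_l)'\big),$$
and with $|Q_l|\le1$ and $|1+\zeta_l|\le\frac32$ we get
$$\|v_l'\|_I=\|\zeta_l'/(1+\zeta_l)\|_I\ge\tfrac23\varepsilon_l\big(b_l\|g\|_I-C_1\big).$$
Hence $b_l\|g\|_I\le C_1+3KC$ for all large $l$. Since $g$ is analytic and $\not\equiv0$, $\|g\|_I>0$, and $(b_l)$ is bounded.

**Step 2: pass to a level below which the last column carries no spacers, and contradict Lemma 9.** Since $b_l$ is a sum of nonnegative integers, $s^*_{-l}(r^*_{-l})=0$ for all $l>l_0$, for some $l_0$. Take level $-l_0$ as the new level $0$. This replaces $\mathcal F$ by a subset, so the new $\widetilde V$ is still finite-dimensional. Choose a new $k$ with the new $g\not\equiv0$, and an open disc $\Omega\subset D_{2^{1/S}}$ centered at $1$ on which $g$ and the elements of $\widetilde V$ are holomorphic. Now $b_l=0$ for all $l\ge1$. Each $u_i$, $i<R_l$, is a sum of last-column spacers, all zero, and one further value $s^*_{-i''}(c)$; so $u_i\le S$. Hence $U_l$ is a polynomial of degree at most $S$, and by (1) and (2)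
$$Q_l=U_l+\varepsilon_lP_1^{(0)},\qquad Y_l=Q_l+\varepsilon_lg$$
lie in $E=\mathrm{span}\{1,z,\dots,z^S,P_1^{(0)},g\}$ on $\Omega$. Moreover $Q_l=e^w$ and $Y_l=e^{\tilde w}$, where $w=\log Q_l$ and $\tilde w=\log P^{(-l)}_{kR_l+1}-\log P^{(-l)}_{kR_l}$ belong to $\widetilde V$. These identities hold as germs at $1$, hence on $\Omega$. By Lemma 9 with $W=\widetilde V$, the sets $\{Q_l\}_l$ and $\{Y_l\}_l$ are finite. But $Y_l-Q_l=\varepsilon_lg$ takes infinitely many values, because $g\not\equiv0$ and $0<\varepsilon_l\le2^{-l}$. This is a contradiction. $\square$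

Both steps are needed: for $(0,1)$ one has $b_l=l$ and Step 1 is already contradictory, while for $(0,1,0)$ all $b_l=0$ and Step 1 says nothing.

## 7. Rotations by roots of unity

For $\omega\in\mathbb T$ let $\sigma_\omega$ be the image of $\sigma$ under $z\mapsto\omega z$.

**Lemma 11.** If $\omega\ne1$ is a root of unity, then $\sigma\perp\sigma_\omega$.

*Proof.* Consider the condition (C$_j$): $\omega^{h_j+s_j(i)}=1$ for $1\le i\le r_j-1$.

**Step 1: weak mixing makes (C$_j$) fail infinitely often.** Suppose (C$_j$) holds for all $j\ge J$. Since $h_{j+1}=\sum_i(h_j+s_j(i))$, we get $\omega^{h_{j+1}}=\omega^{h_j+s_j(r_j)}$ for $j\ge J$. For a.e. $y\in B_J$, $\xi_J(y)=s_J(r_J)+\dots+s_{m-1}(r_{m-1})+s_m(i)$ with some $m\ge J$ and $i<r_m$. Absorbing the summands one by one gives $\omega^{h_J+\xi_J(y)}=\omega^{h_m+s_m(i)}=1$. Put $\psi(T^iy)=\omega^i$ for $y\in B_J$, $0\le i<h_J+\xi_J(y)$; by ergodicity this defines $\psi$ a.e. We have $\psi\circ T=\omega\psi$, also at the last $i$, because there the next value is $1=\omega^{h_J+\xi_J(y)}$. So $\omega\ne1$ is an eigenvalue, contradicting weak mixing.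

**Step 2: compare the limits for $\sigma$ and $\sigma_\omega$.** As $\omega$ has finite order and $\mathcal D$ is finite, there is a sequence of $j\to\infty$ along which $d_{j+m}$ is eventually constant for each $m\ge0$, $\omega^{h_j}=e$ is constant, and for some fixed $i_0<r_j$ the value $s_j(i_0)=s$ is constant with $e\omega^s\ne1$. Along it, by Lemmas 3 and 4, $z^{-h_j}\to P(z)=\sum_tp_tz^t$ weak* in $L^\infty(\sigma)$, where $P$ is holomorphic on $D_{2^{1/S}}$ and $p_s>0$ (the event $x_0=i_0$). For $f\in L^1(\sigma_\omega)$,
$$\int z^{-h_j}f\,d\sigma_\omega=\int(\omega z)^{-h_j}f(\omega z)\,d\sigma(z)\to e^{-1}\int P(z)f(\omega z)\,d\sigma(z)=\int e^{-1}P(\omega^{-1}z)f(z)\,d\sigma_\omega(z),$$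
so $z^{-h_j}\to e^{-1}P(\omega^{-1}z)$ weak* in $L^\infty(\sigma_\omega)$. If $\sigma\not\perp\sigma_\omega$, there is $\lambda\ne0$ with $\lambda\ll\sigma$ and $\lambda\ll\sigma_\omega$, and $P(z)=e^{-1}P(\omega^{-1}z)$ $\lambda$-a.e. Since $\lambda$ is continuous, this holds at infinitely many points of $\mathbb T$, hence identically. Comparing coefficients of $z^s$, $p_s=e^{-1}\omega^{-s}p_s$, so $e\omega^s=1$, a contradiction. $\square$

## 8. Separation of unordered tuples

A *box* is a product of $n$ open arcs in $\mathbb T$, each different from $\mathbb T$; on it we use angles $\theta_i$ with $z_i=e^{i\theta_i}$. The only property of $\sigma$ needed to discard exceptional sets is continuity: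

**Lemma 12.** A real-analytic $f\not\equiv0$ (real, complex or vector valued) on a box $U\subset\mathbb T^n$ has a $\sigma^n$-null zero set.

*Proof.* For $n=1$ the zero set is countable. For $n>1$ choose values $\theta_0''$ of the last $n-1$ angles with $f(\cdot,\theta_0'')\not\equiv0$. The set of $\theta_1$ with $f(\theta_1,\cdot)\equiv0$ is contained in the countable zero set of $f(\cdot,\theta_0'')$, hence is $\sigma$-null. For the other $\theta_1$ use induction, then Fubini. $\square$

Fix $M\ge1$. By Proposition 10, and since $d/d\theta$ is injective on germs vanishing at $1$, there is a finite family $P^1,\dots,P^N\in\mathcal F$ with $P^1=z$, $P^2=P_1^{(0)}$ such that the functions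
$$f_k:=\tfrac{d}{d\theta}\log P^k=\frac{iz\,(P^k)'(z)}{P^k(z)}\qquad\text{(here $(P^k)'$ is the derivative in $z$)}$$
span a complex space $V$ of dimension at least $2M$. The $f_k$ are meromorphic in an annulus around $\mathbb T$. Let $\mathbb T_0$ be $\mathbb T$ minus the finite, hence $\sigma$-null, set of zeros of the $P^k$. On $V$ we write $'=d/d\theta$. For $1\le n\le M$ put
$$F=F^{(n)}=(F_1,\dots,F_N),\qquad F_k(z_1,\dots,z_n)=\prod_iP^k(z_i).$$

**Definition (good points).** A point $w\in\mathbb T_0^n$ is *good* if the $2n$ functionals $f\mapsto f(w_j)$, $f\mapsto f'(w_j)$, $j\le n$, on $V$ are linearly independent. Let $A_0=A_0^{(n)}$ be the set of good points.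

*Example.* Let $n=1$ and use the two functions $z$ and $\frac{1+z}2$. Then $f_1=i$, $f_2=\frac{iz}{1+z}$, and $f_2'=-\frac z{(1+z)^2}$ has no zero on $\mathbb T_0=\mathbb T\setminus\{-1\}$. The matrix with rows $(f_1,f_2)$, $(0,f_2')$ is invertible, so every point of $\mathbb T_0$ is good.

**Lemma 13.** $A_0$ is open, invariant under permutations of coordinates, and of full $\sigma^n$-measure. $F$ is an immersion on $A_0$.

*Proof.* A point $w$ is bad if and only if the $2n\times N$ matrix with entries $f_k(w_j)$, $f_k'(w_j)$ has all its $2n\times2n$ minors equal to $0$. So $A_0$ is open, and permutation invariance is clear. The bad set is the zero set of the sum of squared moduli of the minors, a real-analytic function. Cover $\mathbb T_0^n$ by countably many boxes; by Lemma 12 it suffices to find a good point in each box $I_1\times\dots\times I_n\subset\mathbb T_0^n$. Suppose $w_1,\dots,w_{j-1}$, $w_i\in I_i$, have been found with independent functionals. Their common kernel in $V$ has dimension at least $2n-2(j-1)\ge2$. Two linearly independent elements of the kernel remain independent on $I_j$ by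 meromorphic continuation, so their Wronskian is nonzero at some $w_j\in I_j$. Then the two functionals at $w_j$ are independent on the kernel. In a linear relation among all functionals at $w_1,\dots,w_j$, restriction to the kernel shows that the coefficients at $w_j$ vanish, and then so do the others.

For the immersion, $\partial_{\theta_j}F_k=F_k\,f_k(w_j)$ with $F_k\ne0$, and the vectors $(f_k(w_j))_k$, $j\le n$, are independent over $\mathbb C$. $\square$

**Local coordinates.** We need the image of $F$ near a good point as an analytic zero set. Let $w^0\in A_0$, identify $\mathbb C^N=\mathbb R^{2N}$, and choose a linear injection $L:\mathbb R^{2N-n}\to\mathbb R^{2N}$ with image complementary to that of $dF(w^0)$. By the analytic inverse function theorem, $(w,v)\mapsto F(w)+Lv$ is a real-analytic diffeomorphism of $U'\times\mathcal B$ onto an open set $O$, for some box $U'\ni w^0$ in $A_0$ and some ball $\mathcal B\ni0$. Let $(\Lambda,\Phi):O\to U'\times\mathcal B$ be the inverse. Then $F|_{U'}$ is injective, $F(U')=\{\Phi=0\}$, and $\Lambda(F(w))=w$ for $w\in U'$.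

**Lemma 14.** There is an integer $d\ge1$ such that, for $n\le M$, the following holds. Let $z^0,w^0\in A_0$ with $F(z^0)=F(w^0)$, let $U',O,\Lambda,\Phi$ be as above for $w^0$, and let $U\ni z^0$ be a box in $A_0$ with $F(U)\subset O$. Then either (i) $\mathcal N(U,U'):=\{z\in U:F(z)\in F(U')\}$ is $\sigma^n$-null; or (ii) there are a permutation $\pi$ and $\omega_1,\dots,\omega_n$ with $\omega_j^d=1$ such that for $z\in U$ the only $w\in U'$ with $F(w)=F(z)$ is $w_j=\omega_jz_{\pi(j)}$.

*Proof.* If $\Phi\circ F\not\equiv0$ on $U$, then $\mathcal N(U,U')=\{z\in U:\Phi(F(z))=0\}$ is null by Lemma 12, and (i) holds. Suppose from now on $\Phi\circ F\equiv0$ on $U$, that is, $F(U)\subset F(U')$.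

**Step 1: differentiate the coincidence twice.** The map $w(z)=\Lambda(F(z))$ is real-analytic from $U$ to $U'$ and $F(w(z))=F(z)$. Its Jacobian is invertible, since $dF(w(z))\circ dw=dF(z)$ is injective. Let $z_i=e^{i\theta_i}$, $w_j=e^{i\varphi_j}$. Differentiating $F_k(w(z))=F_k(z)$ in $\theta_i$ and dividing by $F_k\ne0$,
$$f_k(z_i)=\sum_jf_k(w_j)\,\partial_i\varphi_j,\qquad k=1,\dots,N.\tag{3}$$
For $l\ne i$ the left side does not depend on $\theta_l$, so applying $\partial_l$,
$$0=\sum_j\big(f_k'(w_j)\,\partial_i\varphi_j\,\partial_l\varphi_j+f_k(w_j)\,\partial_i\partial_l\varphi_j\big),\qquad k=1,\dots,N.\tag{4}$$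

**Step 2: use goodness to see that each $w_j$ depends on one variable.** As $w(z)$ is good, the $2n$ functionals occurring in (4) are independent on $V$, so $\partial_i\varphi_j\,\partial_l\varphi_j=0$ for all $j$ and all $i\ne l$. Thus each row of the invertible Jacobian has exactly one nonzero entry, and the Jacobian is a monomial matrix at each point. For each of the finitely many patterns the set of points of $U$ with this pattern is open, and these sets partition the connected $U$; so the pattern is constant. There is a permutation $\pi$ such that $\varphi_j$ depends only on $\theta_{\pi(j)}$.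

**Step 3: use $P^1$ and $P^2$ to identify this dependence.** For $i=\pi(j)$, (3) now reads $f_k(z_i)=f_k(w_j)\,\varphi_j'(\theta_i)$. For $P^1=z$ we have $f_1\equiv i$, hence $\varphi_j'=1$ and $w_j=\omega_jz_{\pi(j)}$ with a constant $\omega_j\in\mathbb T$. For $P^2$ we get $f_2(\omega_jz)=f_2(z)$ on an arc: the functions $P_1^{(0)}(\omega_jz)$ and $P_1^{(0)}(z)$ have the same logarithmic derivative there. So $P_1^{(0)}(\omega_jz)=c\,P_1^{(0)}(z)$ with a constant $c$ on the arc, hence on $D_{2^{1/S}}$. Since $\xi^{(0),*}$ is nonconstant, $P_1^{(0)}=\sum_tp_tz^t$ has $p_s,p_{s'}>0$ for some fixed $s\ne s'$. Comparing coefficients, $\omega_j^s=c=\omega_j^{s'}$, so $\omega_j^d=1$ with $d=|s-s'|$. Uniqueness of $w$ is the injectivity of $F|_{U'}$. $\square$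

**Proposition 15.** Let $n\le M$. There is a Borel set $A\subset A_0$, invariant under permutations of coordinates and of full $\sigma^n$-measure, such that
$$\text{for }z,w\in A:\qquad F(z)=F(w)\iff w\text{ is a permutation of }z.\tag{5}$$

*Proof.* **Step 1: discard the null coincidences.** The set $\{(z,w)\in A_0^2:F(z)=F(w)\}$ is Lindelöf, so it is covered by countably many products $U\times U'$ as in Lemma 14. Let $\mathcal N_0$ be the union of the null sets $\mathcal N(U,U')$ from case (i). Each is closed in $U$, so $\mathcal N_0$ is Borel, and it is $\sigma^n$-null.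

**Step 2: discard the rotations.** Let $\mu_d$ be the group of $d$-th roots of unity. By Lemma 11, for each $\omega\in\mu_d\setminus\{1\}$ there is a Borel set $X_\omega$ with $\sigma(X_\omega)=1$ and $\sigma_\omega(X_\omega)=\sigma(\omega^{-1}X_\omega)=0$. Let $X_0=\bigcap_\omega(X_\omega\setminus\omega^{-1}X_\omega)$, with $X_0=\mathbb T$ if $d=1$. Then $\sigma(X_0)=1$. If $x=\omega x'$ with $x,x'\in X_0$ and $\omega\in\mu_d\setminus\{1\}$, then $x\in X_\omega$, so $x'\in\omega^{-1}X_\omega$, which is impossible. So $X_0$ contains no two points differing by such a rotation.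

**Step 3: combine.** Let $A$ be the intersection of all coordinate permutations of $(A_0\cap X_0^n)\setminus\mathcal N_0$. It is Borel, permutation invariant and of full measure. Let $z,w\in A$ and $F(z)=F(w)$. The pair $(z,w)$ lies in some $U\times U'$ of the cover. Case (i) is excluded, since it would give $z\in\mathcal N(U,U')\subset\mathcal N_0$. In case (ii), $w_j=\omega_jz_{\pi(j)}$ with $\omega_j\in\mu_d$ and $w_j,z_{\pi(j)}\in X_0$, so $\omega_j=1$ by Step 2, and $w$ is a permutation of $z$. The converse is the symmetry of $F$. $\square$

## 9. A cyclic vector for $\widehat T^{\odot n}$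

**Proof of Theorem 1.** Fix $n$ and use Section 8 with $M=n$. $\widehat T^{\odot n}$ is multiplication by $z_1\cdots z_n$ on $L_2^{sym}(\sigma^n)$. Let $\mathcal M$ be the von Neumann algebra it generates.

**Step 1: $\mathcal M$ contains all multiplications by $\psi\circ F$, $\psi$ bounded Borel on $\mathbb C^N$.** If $z^{n_\nu}\to P$ weak* in $L^\infty(\sigma)$, then $(z_1\cdots z_n)^{n_\nu}\to\prod_iP(z_i)$ weak* in $L^\infty(\sigma^n)$: the sequence is bounded, and it suffices to test on products of functions of one variable, which are total in $L^1(\sigma^n)$. So multiplications by $F_1,\dots,F_N$ belong to $\mathcal M$. By the Borel functional calculus of commuting normal operators so do multiplications by $\psi\circ F$.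

**Step 2: every bounded symmetric Borel function is of this form a.e.** Let $\Delta_n=\{z\in A:\arg z_1\le\dots\le\arg z_n\}$ with $\arg\in[0,2\pi)$, a Borel set meeting each permutation orbit in $A$ in exactly one point. By (5), $F|_{\Delta_n}$ is injective, hence a Borel isomorphism onto a Borel set by the Lusin–Souslin theorem. Given a bounded symmetric Borel $\phi$ on $A$, put $\psi=\phi\circ(F|_{\Delta_n})^{-1}$ on $F(\Delta_n)$ and $\psi=0$ elsewhere. If $z\in A$ and $z'\in\Delta_n$ is its rearrangement, then $\psi(F(z))=\psi(F(z'))=\phi(z')=\phi(z)$. So $\phi=\psi\circ F$ on $A$.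

**Step 3: conclude.** Thus $\mathcal M\supset L^\infty_{sym}(\sigma^n)$, which applied to the vector $1$ gives a dense subspace of $L_2^{sym}(\sigma^n)$. By (S3), $\mathcal M$ is the strong closure of the polynomials in $\widehat T^{\odot n}$ and its inverse, so $1$ is cyclic for $\widehat T^{\odot n}$. $\blacksquare$

## 10. Total ergodicity, the Fock sum and the multiplicities of Cartesian powers

**Proof of Theorem 2.** We prove (a)$\Leftrightarrow$(b), then (b)$\Rightarrow$(d)$\Rightarrow$(c)$\Rightarrow$(b) and (b)$\Rightarrow$(e)$\Rightarrow$(d). Of these, (b)$\Rightarrow$(d) is Theorem 1, (d)$\Rightarrow$(c) is trivial, and (e)$\Rightarrow$(d) is (S1).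

**Step 1: (a)$\Rightarrow$(b), by excluding all eigenvalues.** Let $T$ be totally ergodic. A root of unity $\lambda\neq1$ is not an eigenvalue: if $\lambda^q=1$, an eigenfunction would be nonconstant and $T^q$-invariant. So Lemma 6 applies, and as in Section 5 there are $j_\nu\to\infty$ with (N$_{j_\nu}$) and $d_{j_\nu+m}$ eventually constant for $m\ge0$. Hence $\widehat T^{-h_{j_\nu}}\to P(\widehat T)$ weakly on $L_2(X)$, with $P(z)=\mathbf Ez^\xi$ and $\xi$ nonconstant. If $\widehat Tf=\lambda f$, $f\ne0$, then $\lambda^{-h_{j_\nu}}\to P(\lambda)$, so $|\mathbf E\lambda^\xi|=1$. Equality in the triangle inequality gives $\lambda^{s-s'}=1$ for two values $s\ne s'$ of $\xi$. So $\lambda$ is a root of unity, hence $\lambda=1$, and $f$ is constant by ergodicity.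

**Step 2: (b)$\Rightarrow$(a).** If some $T^m$ is not ergodic, the space of $\widehat T^m$-invariant vectors in $H$ is nonzero and $\widehat T$-invariant, and $\widehat T^m=1$ on it. So it splits into eigenspaces of $\widehat T$, and $T$ is not weakly mixing.

**Step 3: (b)$\Rightarrow$(e), by showing $\sigma^{*n}\perp\sigma^{*m}$ for $m>n\ge1$.** Use Section 8 with $M=m$: one family $P^1,\dots,P^N$ defines $F^{(n)}$, $F^{(m)}$ and the open full-measure sets $A_0^{(n)},A_0^{(m)}$.

First, the images are essentially disjoint. Let $w^0\in A_0^{(m)}$, $z^0\in A_0^{(n)}$ with $F^{(m)}(w^0)=F^{(n)}(z^0)$. Take local coordinates $U'\ni z^0$, $O$, $(\Lambda,\Phi)$ for $F^{(n)}$, so that $F^{(n)}(U')=\{\Phi=0\}$, and a box $U\ni w^0$ in $A_0^{(m)}$ with $F^{(m)}(U)\subset O$. If $\Phi\circ F^{(m)}\equiv0$ on $U$, then $F^{(m)}=F^{(n)}\circ(\Lambda\circ F^{(m)})$ on $U$ would have rank at most $n<m$, but $F^{(m)}$ is an immersion. So by Lemma 12, $\{w\in U:F^{(m)}(w)\in F^{(n)}(U')\}$ is $\sigma^m$-null. By the Lindelöf property, countably many $U\times U'$ cover all coincident pairs, so $F^{(m)}(w)\notin\mathcal K:=F^{(n)}(A_0^{(n)})$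 for $\sigma^m$-a.e. $w$. As $A_0^{(n)}$ is open in $\mathbb T^n$, $\mathcal K$ is $\sigma$-compact, hence Borel.

Second, multiplication by $\prod z_i$ on $L_2(\sigma^n)$, $L_2(\sigma^m)$ has maximal spectral type $\sigma^{*n}$, $\sigma^{*m}$. If these were not mutually singular, (S4) would give a bounded $J\ne0$ from $L_2(\sigma^n)$ to $L_2(\sigma^m)$ intertwining these unitaries and all their integer powers. Taking weak limits of powers along the sequences $n_\nu$, and of the inverse powers, $J$ intertwines $F_k^{(n)}$ with $F_k^{(m)}$ and $\overline{F_k^{(n)}}$ with $\overline{F_k^{(m)}}$. So it intertwines $\psi(F^{(n)})$ with $\psi(F^{(m)})$ for polynomials $\psi$ in the coordinates and their conjugates, then for continuous $\psi$ by uniform approximation on a compact set containing both ranges, then for bounded Borel $\psi$ by bounded pointwise limits. For $\psi=1_{\mathcal K}$ we have $\psi(F^{(n)})=1$ and $\psi(F^{(m)})=0$ a.e., so $J\cdot1=0\cdot J$ and $J=0$, a contradiction.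

For $n=0$ the type is $\delta_1$, singular to the continuous measure $\sigma^{*m}$. On $L_2^{sym}(\sigma^n)$ the maximal spectral type is also $\sigma^{*n}$, since the subspace contains the vector $1$. So the operators $\widehat T^{\odot n}$, $n\ge0$, have simple spectrum (Theorem 1) and pairwise singular types, and (S4) gives (e).

**Step 4: (c)$\Rightarrow$(b), by turning an eigenfunction into multiplicity.** Let $T$ be a bounded construction that is not weakly mixing. By Lemma 5, $T$ is ergodic and $\widehat T$ has simple spectrum on $L_2(X)$. By ergodicity there is $f$ with $f\circ T=\lambda f$, $|f|=1$, $\lambda\ne1$. Let $H_c\subset H$ be the continuous spectrum part, with spectral measure $\sigma_c$.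

*Case $H_c\ne0$.* Multiplication by $f$ is a unitary operator conjugating $\widehat T$ to $\lambda\widehat T$. It maps eigenvectors to eigenvectors, so it preserves their closed span and the orthogonal complement $H_c$. Hence $\sigma_c$ is equivalent to its rotation by $\lambda$, and likewise by $\lambda^{-1}$. So $\Theta(z_1,z_2)=(\lambda z_1,\lambda^{-1}z_2)$ is nonsingular for $\sigma_c^2$, and it preserves $z_1z_2$. If $\widehat T^{\odot2}$ had simple spectrum, so would its restriction to $H_c^{\odot2}$, that is, multiplication by $z_1z_2$ on $L_2^{sym}(\sigma_c^2)$. By (S3) the commuting multiplication by $z_1+z_2$ would be a function of it: $z_1+z_2=\phi(z_1z_2)$ a.e. Composing with $\Theta$, $\lambda z_1+\lambda^{-1}z_2=z_1+z_2$, that is $(\lambda-1)z_1=\lambda^{-1}(\lambda-1)z_2$, so $z_2=\lambda z_1$ a.e. This contradicts the continuity of $\sigma_c$. It is the Lebesgue test of Section 1 again.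

*Case $H_c=0$.* As $\mu$ is nonatomic, $L_2(X)$ is infinite-dimensional. By ergodicity eigenvalues are simple and form a group, which is therefore infinite. With $f_a$ an eigenfunction for $a$, the symmetrizations of $f_a\otimes f_{a^{-1}}$, $a\ne1$, over distinct unordered pairs $\{a,a^{-1}\}$, are infinitely many nonzero orthogonal eigenvectors of $\widehat T^{\odot2}$ with eigenvalue $1$. So the spectrum is not simple; this is the test with no spacers.

**Step 5: the multiplicities.** Let $T$ be weakly mixing. As $\sigma$ is continuous, $\sigma^n$-a.e. point has distinct coordinates. So $L_2(\sigma^n)$ is the direct sum, over the $n!$ permutations $\pi$, of the spaces $L_2(\pi\Delta_n)$, where $\Delta_n$ is the set of points with increasing arguments. By symmetric extension and scaling, each summand is unitarily equivalent to $L_2^{sym}(\sigma^n)$, compatibly with multiplication by the symmetric function $\prod z_i$. By Theorem 1, $\widehat T^{\otimes n}$ has homogeneous spectrum of multiplicity $n!$ and type $\sigma^{*n}$. Finally, $L_2(X)=\mathbb C\oplus H$ gives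
$$L_2^0(X^n)\cong\bigoplus_{k=1}^n\binom nkH^{\otimes k},$$
where $\binom nk$ counts copies. The types $\sigma^{*k}$ are pairwise singular by Step 3, so the multiplicities are $\binom nkk!=n!/(n-k)!$, $1\le k\le n$. $\blacksquare$
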